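# Hasse diagrams with small independence number

## The bounds $n^{2/3}\ln n$ and $n^{1-\frac{g-1}{g(g+1)}}\log n$

For a graph $G$ let $\alpha(G)$ be the size of a largest independent set. For a finite poset $P$ let $H(P)$ be its Hasse diagram (recalled in the next section), and let $f(n)$ be the minimum of $\alpha(H(P))$ over all posets $P$ on $n$ elements.

**Theorem 1.** As $n\to\infty$,
$$f(n)\le\left(\tfrac{112}{3}+o(1)\right)n^{2/3}\ln n .$$
In particular $f(n)=o(n^{3/4})$.

**Theorem 2 (large girth).** For every fixed integer $g\ge 4$ there is a constant $C_g$ such that for every $n\ge 2$ there is an $n$-element poset whose Hasse diagram has no (undirected) cycle of length $\le g$ and has independence number at most $C_g\,n^{1-\frac{g-1}{g(g+1)}}\log n$.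

The question behind Theorem 1 is posed in "Independent sets in Hasse diagrams", https://github.com/pras1712/pras1712.github.io. It is known that $f(n)=\Omega(\sqrt{n\log n})$ and $f(n)=O(n^{3/4})$, and one asks whether the upper bound can be improved asymptotically, not merely in the constant. Theorem 1 answers yes, and lowers the exponent from $3/4$ to $2/3$ up to a logarithm. It does not determine the order of $f$: between $\sqrt{n\log n}$ and $n^{2/3}\log n$ these notes leave a gap.

Two more readings of the statements. First, every graph satisfies $\chi(G)\ge |G|/\alpha(G)$, because each colour class has at most $\alpha(G)$ vertices. So Theorem 1 gives Hasse diagrams on $n$ vertices with chromatic number $\Omega(n^{1/3}/\log n)$. Second, for girth at least $k\ge5$, Suk and Tomon (*Hasse diagrams with large chromatic number*, Bull. London Math. Soc. 2021) obtained independence number $n^{1-\frac1{2k-4}+o(1)}$. With $k=g+1$, Theorem 2 gives $n^{1-\frac{k-2}{k(k-1)}+o(1)}$. The new exponent is smaller exactly when $2(k-2)^2>k(k-1)$, that is, when $k^2-7k+8>0$. This fails for $k=5$ (value $-2$) and holds for all $k\ge6$ (value $2$ at $k=6$, increasing from there). No proof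 below uses this comparison.

## Covering pairs, and the values $f(1),\dots,f(6)$

A poset is a set with a reflexive, antisymmetric and transitive relation $\le$; we write $<$ for its strict part.

**Definition (Hasse diagram).** For a finite poset $P=(X,\le)$, the Hasse diagram $H(P)$ is the digraph on $X$ whose edges are the pairs $(x,y)$ with $x<y$ such that no $z$ satisfies $x<z<y$. For such a pair we say that $y$ covers $x$. When we speak of independent sets or (undirected) cycles we forget the orientation.

For example, the chain $1<2<3$ has edges $(1,2)$ and $(2,3)$ but not $(1,3)$. This is the essential feature: a relation that follows from two others does not appear. In particular a Hasse diagram has no triangle. Indeed, edges go upwards in the order, so three mutually adjacent elements form a chain $x<y<z$, and then $(x,z)$ is not a covering pair.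

Let us compute small values. Clearly $f(1)=1$, and $f(2)=1$ by the two-element chain. Three vertices cannot form a triangle, so $f(n)\ge 2$ for $n\ge3$. The chain on three elements gives $f(3)=2$. The poset with $a<b<d$ and $a<c<d$ has a $4$-cycle as its Hasse diagram, so $f(4)=2$. The poset $0<a<b<1$, $0<c<1$ has a $5$-cycle as its Hasse diagram, so $f(5)=2$. A triangle-free graph on six vertices has an independent set of size $3$, since the Ramsey number $R(3,3)$ is $6$. Adding an isolated element to the last poset gives independence number $3$, so $f(6)=3$.

Triangle-freeness alone already gives a lower bound close to the known one. If the maximum degree is $d$, then a neighbourhood of size $d$ is independent, while a greedy choice gives an independent set of size at least $n/(d+1)$. If $d\ge\sqrt n$, the first bound gives $\alpha\ge\sqrt n$. If $d<\sqrt n$, the second gives $\alpha>n/(\sqrt n+1)\ge\sqrt n-1$. So $f(n)\ge\sqrt n-1$.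

For upper bounds we must build digraphs that really are Hasse diagrams, and absence of triangles is not enough for that. With $1\to2\to3\to4$ and $1\to4$ we have an acyclic triangle-free digraph, but the edge $(1,4)$ follows from the path and is not a covering pair in the order it generates.

## Digraphs without shortcuts

The purpose of this section is to replace posets by a condition on digraphs that can be checked directly.

**Definition (good digraph).** A digraph $D$ is *good* if it is acyclic and there is no edge $(x,y)$ together with a directed path of length $\ge2$ from $x$ to $y$.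

**Lemma 1.** A good digraph $D$ is the Hasse diagram of the poset "$x\le y$ if and only if $y$ is reachable from $x$". Every subdigraph of a good digraph, induced or not, is good.

*Proof.* Reachability is reflexive and transitive, and acyclicity makes it antisymmetric. Let $(x,y)$ be an edge and suppose $x<z<y$. Concatenating a directed path from $x$ to $z$ with one from $z$ to $y$ gives a directed walk of length $\ge2$ from $x$ to $y$; in an acyclic digraph a walk repeats no vertex, so it is a path. This contradicts goodness, so $(x,y)$ is a covering pair. Conversely, let $y$ cover $x$ and take a directed path from $x$ to $y$. An interior vertex $z$ would satisfy $x<z<y$, so there is none, and the path is the single edge $(x,y)$. Finally, removing vertices or edges creates neither directed cycles nor new directed paths. $\square$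

The second statement needs one word of care. If we delete the middle of the chain $1<2<3$, the induced subdigraph on $\{1,3\}$ has no edge. It is the Hasse diagram of a two-element antichain and not of the induced order $1<3$. Lemma 1 always uses the reachability order of the smaller digraph, and this is all we need: *we may delete vertices and edges freely*.

## Lines and colours, and the obstruction in the plane

We want few large independent sets, so we want many edges, spread evenly, and no shortcuts. Points and lines are a natural source: place the vertices in a box of $\mathbb Z^d$ and put edges between points on common lines, for a small set of directions whose first coordinate is $1$. Orient every edge so that the first coordinate increases; then the digraph is acyclic for free.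

**One line.** What should we put on one line with $s$ points? All pairs as edges is not good: three points already give a shortcut. Only consecutive pairs is good on the line, but it is just a path. A third option uses a colouring of the points by $0$ and $1$, with an edge from each $0$ to each *later* $1$. Then no directed path on the line has length $2$, because its middle vertex would have both colours. With random colours the expected number of edges is $\frac14\binom s2$, a constant fraction of all pairs. For instance the colours $0,0,1,0,1$ on five points give the edges $1\to3,\ 1\to5,\ 2\to3,\ 2\to5,\ 4\to5$.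

**Several directions.** Use $r$ directions $w_1,\dots,w_r$, no two parallel, and for each $\gamma$ a colouring $c_\gamma:V\to\{0,1\}$. Put an edge from $x$ to $y$ if $y-x$ is a positive integer multiple of $w_\gamma$ for some $\gamma$, and $c_\gamma(x)=0$, $c_\gamma(y)=1$. Two points with the same colour vector $(c_1(x),\dots,c_r(x))\in\{0,1\}^r$ are never adjacent, so by pigeonhole, for every choice of the colours,
$$\alpha\ \ge\ |V|/2^{r}. \tag{1}$$
Thus a single colouring shared by all directions would be hopeless (the graph would be bipartite, with $\alpha\ge|V|/2$), and even with different colourings the number of directions must grow with $|V|$.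

**The plane.** The cheapest home is $V=\{1,\dots,T\}\times\{1,\dots,rT\}$ with directions $(1,\gamma)$, $1\le\gamma\le r$. It is tempting: the slices on which the first coordinate is constant are independent and have $rT=\sqrt{r|V|}$ points, so if nothing much larger were independent we would be near $\sqrt n$. But the digraph need not be good. Take $x=(1,1)$, $z=(2,2)$, $y=(3,5)$. Then
$$y-x=2\,(1,2),\qquad z-x=(1,1),\qquad y-z=(1,3),$$
and if $c_2(x)=c_1(x)=c_3(z)=0$ and $c_2(y)=c_1(z)=c_3(y)=1$, then $x\to y$ is an edge and $x\to z\to y$ is a path. These six colours are independent, so this happens with probability $\frac1{64}$ under random colouring. The trouble is general: for $\gamma_1<\gamma_2<\gamma_3$,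
$$(\gamma_3-\gamma_2)(1,\gamma_1)+(\gamma_2-\gamma_1)(1,\gamma_3)=(\gamma_3-\gamma_1)(1,\gamma_2).$$
The middle direction is a positive combination of the outer two, because a cone in the plane has only two extreme rays. With two directions, (1) gives $\alpha\ge|V|/4$. So what we need is a set of arbitrarily many directions, none of which is a positive combination of others. A cone in $\mathbb R^3$ can have as many extreme rays as we like.

## The extreme rays $(1,\gamma,\gamma^2)$

**The box.** For integers $T,r\ge2$ let
$$V=V(T,r)=\{(t,u,v)\in\mathbb Z^3:\ 1\le t\le T,\ 1\le u\le rT,\ 1\le v\le r^2T\},\qquad N=|V|=r^3T^3,$$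
and for $\gamma\in[r]=\{1,\dots,r\}$ put $w_\gamma=(1,\gamma,\gamma^2)$. The side lengths are proportional to the largest displacement that $T$ steps can produce in each coordinate.

A *$\gamma$-line* is a nonempty set $V\cap(x+\mathbb Zw_\gamma)$, ordered by $t$. For each $\gamma$ the $\gamma$-lines partition $V$. Two distinct points lie on a common $\gamma$-line for at most one $\gamma$: if their difference is $s\,w_\gamma=(s,s\gamma,s\gamma^2)$ with $s\ne0$, the first two coordinates determine $\gamma$. As an example take $T=r=2$, so $N=64$. The $1$-line through $(1,1,1)$ is $\{(1,1,1),(2,2,2)\}$, while the $1$-line through $(2,1,1)$ is that point alone, since $(1,0,0)\notin V$. So short lines exist near the boundary; the next lemma says that there are not too many lines in all.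

**Lemma 2.** For each $\gamma\in[r]$ the number of $\gamma$-lines is at most $4N/T=4r^3T^2$.

*Proof.* The quantities $u-\gamma t$ and $v-\gamma^2t$ are constant along $w_\gamma$, and together they determine the line. On $V$ we have $1\le u\le rT$ and $1\le\gamma t\le rT$, so $u-\gamma t\in[1-rT,rT-1]$. Likewise $v-\gamma^2t\in[1-r^2T,r^2T-1]$. Hence there are at most $(2rT)(2r^2T)=4r^3T^2=4N/T$ lines. $\square$

**Definition (the digraph $D(c)$).** Given functions $c_\gamma:V\to\{0,1\}$ for $\gamma\in[r]$, let $D(c)$ be the digraph on $V$ with
$$x\to y\iff y-x=s\,w_\gamma\text{ for some }\gamma\in[r],\ s\in\mathbb Z_{>0},\ \text{ and } c_\gamma(x)=0,\ c_\gamma(y)=1 .$$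

The key is a linear functional that singles out one direction. Put $\varphi_\gamma(t,u,v)=v-2\gamma u+\gamma^2t$. Then
$$\varphi_\gamma(w_\delta)=\delta^2-2\gamma\delta+\gamma^2=(\delta-\gamma)^2, \tag{2}$$
which is nonnegative and vanishes only for $\delta=\gamma$. For example $\varphi_2$ takes the values $1,0,1$ on $w_1,w_2,w_3$, so $w_2$ is no positive combination of $w_1$ and $w_3$, unlike in the plane.

**Lemma 3.** For every choice of the $c_\gamma$, the digraph $D(c)$ is good.

*Proof.* The coordinate $t$ strictly increases along edges, so $D(c)$ is acyclic. Let $x\to y$ be an edge with $y-x=s\,w_\gamma$, and let $x=x_0\to x_1\to\dots\to x_q=y$ be a directed path with $x_j-x_{j-1}=s_jw_{\gamma_j}$ and $s_j>0$. Apply $\varphi_\gamma$ to $\sum_j s_jw_{\gamma_j}=s\,w_\gamma$. By (2),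
$$\sum_j s_j(\gamma_j-\gamma)^2=0 .$$
All $s_j$ are positive, so $\gamma_j=\gamma$ for every $j$: the path stays on the line of the edge. If $q\ge2$, then $x_0\to x_1$ is an edge in direction $w_\gamma$, so $c_\gamma(x_1)=1$, and $x_1\to x_2$ is an edge in direction $w_\gamma$, so $c_\gamma(x_1)=0$. This is a contradiction, so $q=1$. $\square$

Before estimating $\alpha(D(c))$ from above, let us see what we cannot beat. A slice $\{t=t_0\}$ is independent for every $c$, because edges change $t$. Hence
$$\alpha(D(c))\ \ge\ rT\cdot r^2T=r^3T^2=N/T . \tag{3}$$
By (1) also $\alpha(D(c))\ge N/2^r$. To reach a bound of order $N/T$ we therefore need $2^r$ to be at least of order $T$, so $r$ at least of order $\ln T$. If $r$ of order $\ln T$ suffices, then $N$ is $T^3$ up to logarithms and $N/T$ is $N^{2/3}$ up to logarithms. This is exactly what happens.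

One can also see that the colours are worth having. Suppose we joined only consecutive points on each line. Each point would have at most $2r$ neighbours, so greedily $\alpha\ge N/(2r+1)$. The bound (3) would hold as well, and
$$\max\left(\frac N{2r+1},\frac NT\right)\ge\frac N{\sqrt{(2r+1)T}}\ge\frac{N}{\sqrt{3rT}}=\frac{N^{5/6}}{\sqrt3},$$
since $rT=N^{1/3}$. For no choice of $r$ and $T$ would this beat $n^{3/4}$.

## Independent random colours: proof of Theorem 1

Let $T\ge8$ and
$$r=r(T)=\lceil14\ln T\rceil,\qquad V=V(T,r),\qquad N=r^3T^3,\qquad m=\frac{8N}T=8r^3T^2 .$$
Since $T\ge8$, we have $m\le N$. Choose all values $c_\gamma(x)$, for $\gamma\in[r]$ and $x\in V$, independently and uniformly from $\{0,1\}$.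

**Step 1: a fixed $m$-set is very unlikely to be independent.** The aim is to find many pairs inside the set whose edge events are independent. Fix $I\subset V$ with $|I|=m$, and fix $\gamma$. On a $\gamma$-line $\ell$ with $s_\ell$ points of $I$, order these points by $t$ and pair them consecutively; this gives $\lfloor s_\ell/2\rfloor$ disjoint pairs. A pair $(x,y)$ with $t(x)<t(y)$ is an edge exactly when $c_\gamma(x)=0$ and $c_\gamma(y)=1$, which has probability $\frac14$. These events are independent over all pairs, all lines and all $\gamma$, because they depend on disjoint sets of the variables $c_\gamma(x)$: for fixed $\gamma$ the pairs are disjoint, and for different $\gamma$ the colourings are different variables.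

Now count the pairs for one $\gamma$. We have $\lfloor s/2\rfloor\ge\frac12(s-1)$ for every integer $s\ge0$, the numbers $s_\ell$ sum to $m$, and by Lemma 2 there are at most $4N/T=m/2$ lines. So
$$\sum_\ell\left\lfloor\frac{s_\ell}2\right\rfloor\ge\frac12\sum_\ell(s_\ell-1)\ge\frac12\left(m-\frac m2\right)=\frac m4 .$$
Over all $r$ directions there are at least $rm/4$ independent events of probability $\frac14$, and if $I$ is independent none of them occurs. Therefore
$$\Pr[I\text{ is independent}]\le\left(\tfrac34\right)^{rm/4}.$$

**Step 2: union bound.** The aim is to see that some colouring leaves no independent $m$-set. The number of sets $I$ is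
$$\binom Nm\le\left(\frac{eN}m\right)^m=\left(\frac{eT}8\right)^m<T^m .$$
Since $r\ge14\ln T$, the probability that some $m$-set is independent is less than
$$\left(T\left(\tfrac34\right)^{r/4}\right)^m\le\left(T\cdot T^{-\frac{14}4\ln\frac43}\right)^m<1,$$
because $\frac{14}4\ln\frac43=1.0068\ldots>1$. So there is a choice of $c$ with $\alpha(D(c))<m$. By Lemmas 1 and 3, for every $T\ge8$ there is a Hasse diagram on $N(T)=r(T)^3T^3$ vertices with independence number less than $8\,r(T)^3T^2$.

By (3) this is sharp up to the factor $8$ for the digraphs $D(c)$, whatever the colours.

**Step 3: all $n$.** The aim is to pass from the special sizes $N(T)$ to every large $n$. Let $T\ge8$ be minimal with $N(T)\ge n$; for large $n$ we have $T\ge15$, and $T\to\infty$ as $n\to\infty$. Keep any $n$ vertices of the diagram for $N(T)$. By Lemma 1 the induced subdigraph is a Hasse diagram, and its independence number is not larger. So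
$$f(n)\le8\,r(T)^3T^2=8\,r(T)\,\bigl(r(T)\,T\bigr)^2 .$$
By minimality $N(T-1)<n$, that is, $r(T-1)(T-1)<n^{1/3}$. For $T\ge15$ we have $14\ln\frac T{T-1}\le\frac{14}{T-1}\le1$, hence $r(T)\le r(T-1)+1$ and
$$r(T)\,T\le\left(1+\frac1{r(T-1)}\right)\left(1+\frac1{T-1}\right)r(T-1)(T-1)\le(1+o(1))\,n^{1/3}.$$
Also $T\le2(T-1)\le r(T-1)(T-1)<n^{1/3}$, so $r(T)\le14\ln T+1\le\frac{14}3\ln n+1$. Together,
$$f(n)\le\left(8\cdot\tfrac{14}3+o(1)\right)n^{2/3}\ln n=\left(\tfrac{112}3+o(1)\right)n^{2/3}\ln n=o(n^{3/4}).\qquad\blacksquare$$

## Four-cycles in $D(c)$, and sparsification

A Hasse diagram never has a triangle, so the first cycles to avoid are $4$-cycles. That is why Theorem 2 starts at $g=4$, where the bound is $n^{17/20}\log n$ up to a constant.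

A standard plan is to take the random digraph and delete one vertex from each short cycle. Applied directly to $D(c)$ this breaks down. Four points in order on one line with colours $0,0,1,1$ span a $4$-cycle, since both zeros are joined to both ones. There are very many such quadruples. For $\gamma\le r/2$, every start $(1,u,v)\in V$ with $u\le rT-\gamma T$ and $v\le r^2T-\gamma^2T$ begins a $\gamma$-line with $T$ points. There are at least $\frac12rT\cdot\frac34r^2T=\frac38\cdot\frac NT$ such starts. So the expected number of $4$-cycles is at least $\frac38\cdot\frac NT\cdot\binom T4\cdot\frac1{16}$, which is far more than $N$ when $T$ is large, and we cannot afford to delete a vertex from each.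

So we first thin out the edges: keep each edge of $D(c)$ independently with a small probability $p$. By Lemma 1 this preserves goodness. A point has fewer than $rT$ other points on each side of the count "all its lines together", since each of its $r$ lines has at most $T$ points. Hence the expected degree is at most $\Delta:=p\,rT$. We shall see that the short cycles cost two terms for each length $\ell\le g$, namely $\Delta^\ell T^{-3}$ and $\Delta^\ell r^{1-\ell}T^{-1}$, and that both must be bounded. At $\ell=g$ the first gives $\Delta\approx T^{3/g}$, and then the second gives $r^{g-1}\approx\Delta^gT^{-1}\approx T^2$. This explains the parameters below.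

Thinning has a price: the pairing of Step 1 above is now too weak. It uses at most $m/2$ pairs for each $\gamma$, and each is now an edge with probability $p/4$. Since $1-z\ge e^{-2z}$ for $0\le z\le\frac12$, the probability that none of these pairs is an edge is at least $(1-p/4)^{rm/2}\ge e^{-prm/4}\ge e^{-m/4}$ when $pr\le1$. The number of $m$-sets is at least $(N/m)^m$, with $N/m\to\infty$, so a union bound cannot work. We must use all pairs on a line, of which there are order $s^2$, although their edge events are no longer independent. Moreover, the exponent cannot grow faster than linearly in $s$: with probability $2^{1-s}$ all $s$ points get the same colour, and then there is no edge however many coins show "keep". The right shape for the exponent is thus $\min(ps^2,s)$, and this is what we prove for one line.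

## Edges among $s$ points of a thinned line

Fix $0<p\le1$. Choose the colours uniformly and independently as before. For each pair of distinct points of $V$ on a common line choose, independently of everything else, a coin that shows "keep" with probability $p$. Let $D$ consist of the kept edges of $D(c)$. Put
$$F(s)=\frac{ps^2}{1+ps}\qquad(s\ge0).$$

**Lemma 4.** Let $s\ge2$ points lie on a $\gamma$-line. The probability that $D$ has no edge among them is at most $e^{-0.01F(s)}$.

*Proof.* Order the points by $t$ and put $k=\lfloor s/2\rfloor$; then $k\ge s/3$, with equality at $s=3$. Let $a$ be the number of points of colour $0$ (for $c_\gamma$) among the first $k$, and $b$ the number of points of colour $1$ among the last $k$. These two blocks are disjoint, so $a$ and $b$ are independent $\mathrm{Bin}(k,\frac12)$ variables. Each of the $ab$ pairs formed by such a $0$ and such a $1$ is an edge of $D(c)$, and each is kept independently with probability $p$. So, given the colours, the probability of no edge is at most $(1-p)^{ab}\le e^{-pab}$. Taking the expectation over $b$ first, as a sum of $k$ independent fair bits,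
$$\Pr[\text{no edge}]\le\mathbb E\,e^{-pab}=\mathbb E_a\left(\frac{1+e^{-pa}}2\right)^k. \tag{4}$$

We need a bound for the base. For $z\ge0$,
$$\frac{1+e^{-z}}2=1-\frac{1-e^{-z}}2\le e^{-(1-e^{-z})/2}\le e^{-0.3\min(z,1)}. \tag{5}$$
The last inequality holds because $1-e^{-z}$ is concave on $[0,1]$ with value $0$ at $0$ and $1-e^{-1}$ at $1$, and is increasing. So $1-e^{-z}\ge(1-e^{-1})\min(z,1)$, and $\frac12(1-e^{-1})=0.316\ldots>0.3$.

For $0\le a\le k$ we have $\min(pa,1)\ge\frac ak\min(pk,1)$, since $pa=\frac ak\,pk$ and $1\ge\frac ak$. Put $w=0.3\min(pk,1)\le1$. By (5) with $z=pa$,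
$$\left(\frac{1+e^{-pa}}2\right)^k\le e^{-0.3k\cdot\frac ak\min(pk,1)}=e^{-wa}.$$
Insert this in (4), compute the expectation over $a$, and use (5) again with $z=w\le1$:
$$\Pr[\text{no edge}]\le\mathbb E_ae^{-wa}=\left(\frac{1+e^{-w}}2\right)^k\le e^{-0.3kw}=e^{-0.09\min(pk^2,k)} .$$
Since $k\ge s/3$, we have $0.09\,pk^2\ge0.01\,ps^2$ and $0.09\,k\ge0.03\,s\ge0.01\,s$, so the right side is at most $e^{-0.01\min(ps^2,s)}$. Finally $F(s)\le ps^2$ and $F(s)\le s$, so $\min(ps^2,s)\ge F(s)$. $\square$

The reason for using $F$ and not the minimum is convexity: $F$ can go into Jensen's inequality. Indeed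
$$F(s)=s-\frac1p+\frac1{p(1+ps)},\qquad F'(s)=1-\frac1{(1+ps)^2}\ge0,$$
so $F$ is convex and increasing on $[0,\infty)$, with $F(0)=0$.

## Deleting short cycles: proof of Theorem 2

Fix $g\ge4$. Let $T$ be large (in terms of $g$), and put
$$r=\lceil T^{2/(g-1)}\rceil,\qquad V=V(T,r),\qquad N=r^3T^3,\qquad \Delta=\delta\,T^{3/g},\qquad p=\frac\Delta{rT},$$
where $\delta\in(0,1]$ depends only on $g$ and is chosen in Step 1. Since $\frac2{g-1}<1$ we have $r\le T$, and since $\frac3g<1$ we have
$$pr=\frac\Delta T\le1,\qquad\text{so also } p\le1 .$$
Let $D$ be the thinned random digraph defined before Lemma 4, with this $p$. By Lemmas 1 and 3, $D$ and all its subdigraphs are good.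

**Step 1: there are few short cycles.** The aim is to show that, with probability at least $\frac34$, fewer than $N/2$ cycles have length at most $g$. Let $3\le\ell\le g$. A cycle of length $\ell$ in the underlying graph, with vertices $x_0,\dots,x_{\ell-1}$ and $x_\ell=x_0$, gives a base point $x_0$ and pairs $(\sigma_j,\gamma_j)$ for $1\le j\le\ell$ with
$$x_j-x_{j-1}=\sigma_jw_{\gamma_j},\qquad0<|\sigma_j|<T,\qquad\sum_{j=1}^\ell\sigma_jw_{\gamma_j}=0,$$
and these data determine the cycle. Its $\ell$ edges are distinct pairs, so all of them are kept with probability at most $p^\ell$.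

Count the data in which exactly $h$ distinct values occur among the $\gamma_j$. There are $N$ choices of $x_0$, and at most $h^\ell r^h$ tuples $(\gamma_j)$. By the Vandermonde determinant, any $\min(h,3)$ of the vectors $w_\gamma$ with distinct $\gamma$ are linearly independent. Choose $\min(h,3)$ indices $j$ with distinct $\gamma_j$ and fix all the other $\sigma_j$; the equation $\sum_j\sigma_jw_{\gamma_j}=0$ then determines the remaining ones in at most one way. So there are at most $(2T)^{\ell-\min(h,3)}$ choices of $(\sigma_j)$. For $h\ge3$ bound $r^h\le r^\ell$; there are at most $g$ such $h$. With $C=g(2g)^g$ this gives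
$$\mathbb E\,\#\{\ell\text{-cycles}\}\le CNp^\ell\left(rT^{\ell-1}+r^2T^{\ell-2}+r^\ell T^{\ell-3}\right).$$
Insert $p^\ell=\Delta^\ell r^{-\ell}T^{-\ell}$. The three terms become $\Delta^\ell r^{1-\ell}T^{-1}$, then $\Delta^\ell r^{2-\ell}T^{-2}$, which is $r/T\le1$ times the first, and $\Delta^\ell T^{-3}$. Hence
$$\mathbb E\,\#\{\ell\text{-cycles}\}\le2CN\left(\Delta^\ell r^{1-\ell}T^{-1}+\Delta^\ell T^{-3}\right).$$

Now use the parameters. As $\ell\ge3$ and $\delta\le1$, we have $\Delta^\ell\le\delta^3T^{3\ell/g}$, and $\ell\le g$ gives $\Delta^\ell T^{-3}\le\delta^3$. Since $r\ge T^{2/(g-1)}$,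
$$\Delta^\ell r^{1-\ell}T^{-1}\le\delta^3T^{e(\ell)},\qquad e(\ell)=\frac{3\ell}g-\frac{2(\ell-1)}{g-1}-1 .$$
The function $e$ is linear in $\ell$, with $e(1)=\frac3g-1<0$ and $e(g)=3-2-1=0$. So $e\le0$ on $[1,g]$, and this term is at most $\delta^3$ too. Summing over $\ell$, the expected number of cycles of length at most $g$ is at most $4gC\delta^3N$. Choose $\delta=(32gC)^{-1/3}\le1$; then this is at most $N/8$. By Markov's inequality, with probability at least $\frac34$ there are fewer than $N/2$ such cycles.

**Step 2: a fixed $m$-set is very unlikely to be independent.** The aim is a bound $N^{-2m}$, which beats the number of $m$-sets. Let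
$$K=3200,\qquad m=\left\lceil\frac{KN\ln N}\Delta\right\rceil,\qquad L=\frac{4N}T,\qquad\bar s=\frac mL .$$
Since $\Delta\le T\le N$, the number $KN\ln N/\Delta$ is at least $1$, so
$$m\le\frac{2KN\ln N}\Delta . \tag{6}$$
Because $N\le T^6$, we have $\ln N\le6\ln T$, while $\Delta=\delta T^{3/g}$; so $m\le N$ for large $T$. Using $T/\Delta=1/(pr)$ and $pr\le1$,
$$\bar s\ge\frac{KT\ln N}{4\Delta}=\frac{K\ln N}{4pr}\ge4. \tag{7}$$

Fix $I\subset V$ with $|I|=m$ and fix $\gamma$. Let $s_\ell$ be the number of points of $I$ on the $\gamma$-line $\ell$. By Lemma 2 there are at most $L$ lines, and $L=4r^3T^2$ is an integer. Add zeros to make a list of exactly $L$ numbers with sum $m$. As $F(0)=0$ and $F$ is convex, Jensen's inequality gives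
$$\sum_\ell F(s_\ell)\ge L\,F(\bar s).$$
Lemma 4 applies only to lines with $s_\ell\ge2$, so we subtract the lines with $s_\ell=1$. They contribute at most $L\,F(1)$, and
$$\frac{F(\bar s)}{F(1)}=\frac{\bar s^2(1+p)}{1+p\bar s}\ge\bar s\ge4,$$
where the first inequality is $\bar s(1+p)\ge1+p\bar s$, that is, $\bar s\ge1$. So they contribute at most $\frac14LF(\bar s)$, and
$$\sum_{\ell:\,s_\ell\ge2}F(s_\ell)\ge\frac12L\,F(\bar s)=\frac m2\cdot\frac{p\bar s}{1+p\bar s},$$
using $L\bar s=m$.

The events "no edge of $D$ among the points of $I$ on $\ell$" are independent over all lines and all $\gamma$. Indeed, two $\gamma$-lines with the same $\gamma$ are disjoint, different $\gamma$ use different colourings, and each coin belongs to a pair that lies on exactly one line. If $I$ is independent, all these events occur. By Lemma 4, multiplying over the lines with $s_\ell\ge2$ and over the $r$ values of $\gamma$,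
$$\Pr[I\text{ is independent}]\le\exp\left(-0.005\,m\,r\,\frac{p\bar s}{1+p\bar s}\right).$$
Put $y=\frac{K\ln N}{4r}$. By (7), $p\bar s\ge y$. Since $r\ge T^{2/(g-1)}$ and $\ln N\le6\ln T$, we have $y\le1$ for large $T$. The function $z/(1+z)$ is increasing, so
$$r\,\frac{p\bar s}{1+p\bar s}\ge r\,\frac y{1+y}\ge\frac{ry}2=\frac{K\ln N}8=400\ln N,$$
and therefore $\Pr[I\text{ is independent}]\le e^{-2m\ln N}=N^{-2m}$.

There are at most $N^m$ sets $I$. So with probability at least $1-N^{-m}>\frac12$ there is no independent set of size $m$, and hence none of larger size.

**Step 3: deletion.** The aim is to combine the two events. The probabilities in Steps 1 and 2 are at least $\frac34$ and more than $\frac12$, so with positive probability both conclusions hold. Fix such an outcome and delete one vertex from each cycle of length at most $g$. Fewer than $N/2$ vertices are deleted. By Lemma 1 what remains is a Hasse diagram. It has at least $N/2$ vertices and no cycle of length at most $g$, and by (6) its independence number is less than $m\le2KN\ln N/\Delta$.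

**Step 4: all $n$.** The aim is to express the bound through the number of vertices and to reach every $n\ge2$. Write $\theta=\frac{g-1}{g(g+1)}$. Since $r\le2T^{2/(g-1)}$,
$$N\le8\,T^{3+\frac6{g-1}}=8\,T^{3(g+1)/(g-1)},\qquad\text{so}\qquad\Delta=\delta T^{3/g}\ge\delta\left(\frac N8\right)^{\theta}.$$
Thus the independence number in Step 3 is at most $C'_g\,N^{1-\theta}\ln N$ for a constant $C'_g$.

Let $T_0$ be such that the steps above work for all $T\ge T_0$, and write $r(T)$ and $N(T)$ for the parameters. For $n$ with $2n>N(T_0)$ let $T\ge T_0$ be least with $N(T)/2\ge n$. Then $T>T_0$ and $N(T-1)<2n$. As $T^{2/(g-1)}\le(T-1)^{2/(g-1)}+1$, we have $r(T)\le r(T-1)+1\le2r(T-1)$, and $T\le2(T-1)$. So $N(T)\le64\,N(T-1)<128\,n$. Keep any $n$ of the at least $N(T)/2\ge n$ vertices left in Step 3. By Lemma 1 this is again a Hasse diagram; it has no cycle of length at most $g$, and its independence number is at most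
$$C'_g(128n)^{1-\theta}\ln(128n)\le C''_g\,n^{1-\theta}\log n .$$
For the finitely many $n\ge2$ with $2n\le N(T_0)$ take an antichain: it has no cycles and independence number $n$, which is at most $C_g\,n^{1-\theta}\log n$ once $C_g$ is large enough. $\blacksquare$
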